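# Reversing an arc in a simple digraph: when every reversal creates cycles

## The guess that some reversal destroys cycles

Take a finite digraph that contains a directed cycle. Choose one arc and turn it around. Every cycle through that arc is lost, and perhaps some new cycles appear. It is natural to guess that a well-chosen arc destroys more than it creates: cycles exist, so surely some arc is responsible for many of them. This guess is Ádám's conjecture (1963): *if $G$ contains a directed cycle, then $G$ contains an arc whose reversal gives a digraph with fewer directed cycles.* Thomassen (1987) and Grinberg (1988) independently disproved it for multidigraphs. These notes treat simple digraphs, and the answer will be that the guess is wrong there as well, in a strong sense: there is a simple digraph with cycles in which reversing any arc whatsoever strictly increases the number of cycles.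

First the conventions. All digraphs are finite and loopless. A **simple digraph** has no two arcs with the same tail and the same head; a pair of opposite arcs $u\to v$, $v\to u$ is allowed. A **multidigraph** may have parallel arcs. A **path** is a directed path without repeated vertices. A **directed cycle** is a closed directed path without repeated vertices; cycles are counted as subgraphs, that is, by their arc sets. Cycles using different parallel arcs are different. Reversing an arc of a simple digraph may create parallel arcs, and then the result is treated as a multidigraph. Parallel arcs have the same direction, so two of them never form a 2-cycle. We write $c(G)$ for the number of directed cycles of $G$, and $P(u,v)$ for the number of paths from $u$ to $v$ in $G$, where $u\ne v$.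

Let us test the guess. If $G$ is a single directed cycle of length $n\ge 2$, reversing any arc leaves no cycle (for $n=2$ we get two parallel arcs, which form no cycle). Next, take vertices $1,2,3,4$ and arcs $1\to2$, $2\to3$, $3\to1$, $3\to4$, $4\to1$. There are two cycles, $1\,2\,3$ and $1\,2\,3\,4$. Reversing $1\to 2$ destroys both and creates none, since there is no other way from $1$ to $2$. Reversing $3\to1$ instead destroys the cycle $1\,2\,3$, keeps $1\,2\,3\,4$, and creates the cycle $1\to3\to4\to1$: no gain. So the choice matters. A reversal can also create cycles out of nothing: in the transitive triangle $1\to2\to3$, $1\to3$, reversing $1\to 3$ produces a cycle.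

## Paths along an arc and paths against it

The examples suggest bookkeeping arc by arc: what is lost is counted by paths from head to tail, and what is gained by paths from tail to head.

**Lemma 1.** Let $G$ be a simple digraph, $u\to v$ an arc, and $H$ the digraph obtained by reversing it. Then
$$c(H)-c(G)=\bigl(P(u,v)-1\bigr)-P(v,u).$$

**Proof.** The cycles of $G$ that avoid the arc are exactly the cycles of $H$ that avoid the reversed arc. A cycle of $G$ through $u\to v$ consists of this arc and a path from $v$ to $u$. Conversely, every $v$–$u$ path gives such a cycle, because a path that starts at $v$ never enters $v$ and so cannot use $u\to v$. So there are $P(v,u)$ of them. A cycle of $H$ through the reversed arc consists of that arc and a $u$–$v$ path in $G$ minus the arc $u\to v$. The only $u$–$v$ path of $G$ that uses the arc $u\to v$ is this arc by itself, so $P(u,v)-1$ paths remain. $\square$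

We shall call a $u$–$v$ path other than the arc $u\to v$ itself a *bypass* of the arc, and a $v$–$u$ path a *return path*. Write $P'=P(u,v)-1$ for the number of bypasses. Then the cycles of $H$ through the reversed arc number $P'$, the cycles of $G$ through the arc number $P(v,u)$, and the reversal increases the number of cycles if and only if $P'>P(v,u)$.

The formula confirms the guess in many cases at once.

**Proposition 2.** Let $G$ be a simple digraph that has a 2-cycle, or that has an arc on a directed cycle whose head has in-degree $1$ or whose tail has out-degree $1$. Then some arc reversal decreases the number of directed cycles.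

**Proof.** Suppose that no reversal decreases the number of cycles. By Lemma 1, $P(u,v)-1-P(v,u)\ge0$, that is, $P(u,v)>P(v,u)$, for every arc $u\to v$. If $u\to v$ and $v\to u$ were both arcs, we would have $P(u,v)>P(v,u)$ and $P(v,u)>P(u,v)$, which is absurd. So there is no 2-cycle. If $u\to v$ lies on a cycle, then $P(v,u)\ge1$, so $P(u,v)\ge2$ and a bypass exists. A bypass enters $v$ by an arc different from $u\to v$: otherwise it would visit $u$ just before $v$, and since it starts at $u$ and does not repeat vertices it would be the arc itself. So $v$ has in-degree at least $2$. In the same way a bypass leaves $u$ by an arc different from $u\to v$, so $u$ has out-degree at least $2$. $\square$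

A counterexample therefore needs many bypasses around every arc.

## Blowing up a triangle, and why it loses

The sensible first attempt is to provide bypasses by brute force: replace each vertex of a cycle by many copies. Let $B_m$ have vertex set $X_0\cup X_1\cup X_2$, with three disjoint classes of size $m$ and all arcs from $X_i$ to $X_{i+1}$, indices modulo $3$. Now all degrees are $m$, and there are no 2-cycles. Does it work?

By symmetry take an arc $u\to v$ with $u\in X_0$, $v\in X_1$. Write $(m)_j=m(m-1)\cdots(m-j+1)$. A return path runs through the classes in the order $1,2,0,1,2,0,\dots,1,2,0$, with some number $j\ge1$ of vertices in each class; the first vertex $v$ and the last vertex $u$ are fixed. A bypass runs $0,1,2,0,1,\dots,2,0,1$ with some number $j\ge1$ of vertices in $X_2$ and $j+1$ in each of $X_0,X_1$, of which the first, $u$, and the last, $v$, are fixed. Hence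
$$P(v,u)=\sum_{j=1}^{m}(m)_j\bigl((m-1)_{j-1}\bigr)^2,\qquad P'=\sum_{j=1}^{m-1}(m)_j\bigl((m-1)_{j}\bigr)^2 .$$
Put $T=m!\,\bigl((m-1)!\bigr)^2$. Substituting $i=m-j$ in the first sum and $i=m-1-j$ in the second gives
$$P(v,u)=T\sum_{i=0}^{m-1}\frac1{(i!)^3},\qquad P'=T\sum_{i=0}^{m-2}\frac1{(i+1)!\,(i!)^2}.$$
Each term of the second sum is at most the corresponding term of the first, and the first has one more positive term. So $P'<P(v,u)$ for every $m$; for $m=2$ the values are $2$ and $4$. Every reversal in $B_m$ decreases the number of cycles.

Here is the exact point of failure. The numbers are dominated by the longest paths. The longest return paths use all $3m$ vertices, while a bypass always omits a vertex of $X_2$. Adding more copies does not change this. For a counterexample the roles must be exchanged: a bypass should be able to use everything, and a return path should never be able to.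

## Scarce tokens and plentiful pools

To control what "everything" means, we use two kinds of vertices. There will be a few *tokens*, and a fixed number of *pools*, each with a huge number $k$ of interchangeable vertices. Paths will alternate between tokens and pool vertices, so the number of paths with a given sequence of tokens is about $k$ to the number of freely chosen pool vertices. Thus only the number of tokens on a path matters for the order of magnitude.

Suppose there are $n$ tokens, and consider an arc $q\to s$ from a pool vertex to a token. A bypass from $q$ to $s$ that uses all $n-1$ other tokens before $s$ has $n-1$ free pool vertices, so there are of order $k^{n-1}$ such bypasses. A return path from $s$ to $q$ with $r$ tokens has $r-1$ free pool vertices, giving order $k^{r-1}$. If return paths with $r=n$ tokens are impossible, the bypasses win by a factor of order $k$. Together with its arc, a return path is a cycle. So we want: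

1. no cycle passes through all tokens;
2. for each token $s$ there is a cycle through all tokens except $s$, and it passes through every pool.

Let us make this precise.

**Definition.** A *token system* is a finite set $S$ of tokens and a finite set of pools, where each token $s$ has a nonempty set $F(s)$ of pools from which it may leave, and one pool $\tau(s)\notin F(s)$ where it lands. A *closed tour* on a set $R$ of tokens is a cyclic ordering $(s_1,\dots,s_m)$ of $R$, each token exactly once, with $\tau(s_t)\in F(s_{t+1})$ for all $t$ modulo $m$. It *visits* the pools $\tau(s_1),\dots,\tau(s_m)$.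

For example, with pools $x_0,x_1,x_2$ and tokens $u_i$ with $F(u_i)=\{x_i\}$, $\tau(u_i)=x_{i+1}$ (indices modulo 3), $(u_0,u_1,u_2)$ is a closed tour visiting $x_1,x_2,x_0$. Since $\tau(s)\notin F(s)$, there is never a closed tour on a single token.

Closed tours are Eulerian circuits in disguise. Recall Euler's theorem: a multidigraph whose underlying graph is connected has a closed walk using each arc exactly once if and only if the in-degree equals the out-degree at every vertex; such a digraph is called *balanced*. (Two directed triangles sharing one vertex are balanced and connected, and running around one and then around the other is such a walk.) Given a closed tour on $R$, put $\sigma(s_{t+1})=\tau(s_t)\in F(s_{t+1})$. Then the multidigraph on the pools with one arc $\sigma(s)\to\tau(s)$ for each $s\in R$ is traversed by the tour, in order. In particular it is balanced. Conversely, if we can choose $\sigma(s)\in F(s)$ for all $s\in R$ so that this multidigraph is balanced and connected, then an Eulerian circuit lists the tokens of $R$ in a closed tour, and the tour visits every pool of positive in-degree.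

Some freedom in the sets $F(s)$ is unavoidable. Suppose that each $F(s)$ is a single pool, that there are at least two tokens, and that each $S\setminus\{s\}$ has a closed tour. Let $D$ be the multidigraph of all tokens. Since $D$ minus the arc $s$ is balanced, the vector (out-degree minus in-degree) of $D$ equals that of the single arc $s$, which is $+1$ at its tail and $-1$ at its head, because tail and head differ. This holds for every $s$, so all arcs have the same tail and the same head. But then $D$ minus an arc still has an arc and is not balanced, a contradiction. So some tokens must have a choice of departure pool.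

## Eighteen tokens with two balanced states

Here is a system that works. Indices $i$ lie in $\mathbb Z_3$. There are nine pools $x_i,y_i,z_i$ and eighteen tokens $u_i,v_i,w_i,a_i,b_i,c_i$:

| token | $F$ | $\tau$ |
|---|---|---|
| $u_i$ | $\{x_i\}$ | $x_{i+1}$ |
| $v_i$ | $\{y_i\}$ | $y_{i+1}$ |
| $w_i$ | $\{z_i\}$ | $z_{i+1}$ |
| $a_i$ | $\{y_i,\ x_i\}$ | $x_{i+1}$ |
| $b_i$ | $\{x_i,\ z_i\}$ | $y_{i-1}$ |
| $c_i$ | $\{z_i,\ y_{i+1}\}$ | $z_{i+1}$ |

In every row $\tau(s)\notin F(s)$. The tokens $u,v,w$ are called *plain*, and $a,b,c$ *flexible*. For a flexible token we speak of its *first* and *second* choice, in the order listed. The shift $i\mapsto i+1$ is a symmetry of the whole system. Three facts are read off the table.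

1. Exactly two tokens land in each pool: $u_i,a_i$ in $x_{i+1}$; $v_{i-1},b_{i+1}$ in $y_i$; $w_i,c_i$ in $z_{i+1}$.
2. Exactly one plain token leaves each pool.
3. The sets $F$ of the nine flexible tokens are the edges of a 9-cycle $\Gamma$ on the pools,
$$y_0\overset{a_0}{-}x_0\overset{b_0}{-}z_0\overset{c_0}{-}y_1\overset{a_1}{-}x_1\overset{b_1}{-}z_1\overset{c_1}{-}y_2\overset{a_2}{-}x_2\overset{b_2}{-}z_2\overset{c_2}{-}y_0 ,$$
and when $\Gamma$ is read in this direction, the first choice of each edge is its back end and the second choice its front end.

The design is this. With all tokens present, balance leaves only two states, and each of them is disconnected, for different reasons. Deleting a token forces a mixture of the two states, and the mixture is connected.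

**Lemma 3.** There is no closed tour on the set $S$ of all eighteen tokens.

**Proof.** *Step 1: balance forces one of two states.* Suppose there is a closed tour, with $\sigma$ as above. Each pool has in-degree $2$ by fact 1, hence out-degree $2$. One of the two departures is plain by fact 2. So each pool is $\sigma(s)$ for exactly one flexible token $s$. In terms of $\Gamma$, each edge selects one of its ends, and each vertex is selected exactly once. If one edge selects its front end, the next edge cannot select the same vertex, so it also selects its front end, and so on around the cycle. If one edge selects its back end, then likewise the preceding edge selects its back end, and so on. So either all flexible tokens use their first choice, or all use their second.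

*Step 2: each state is disconnected.* If all use the first choice, the flexible arcs are
$$a_i:\ y_i\to x_{i+1},\qquad b_i:\ x_i\to y_{i-1},\qquad c_i:\ z_i\to z_{i+1}.$$
Together with the plain arcs, which stay within one letter, every arc lies inside $\{x_j,y_j\}_j$ or inside $\{z_j\}_j$. Since each token of the tour leaves from the pool where the previous one landed, all tokens of the tour lie on the same side. But $u_0$ and $w_0$ lie on different sides, a contradiction. If all use the second choice, the flexible arcs are
$$a_i:\ x_i\to x_{i+1},\qquad b_i:\ z_i\to y_{i-1},\qquad c_i:\ y_{i+1}\to z_{i+1},$$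
and every arc lies inside $\{x_j\}_j$ or inside $\{y_j,z_j\}_j$. Again $u_0$ and $w_0$ are on different sides, a contradiction. $\square$

Keep in mind what the proof shows: first choices of $a$ or $b$ link the $x$'s with the $y$'s, and second choices of $b$ or $c$ link the $y$'s with the $z$'s. One of each is all that we need.

## Deleting a token mixes the two states

**Lemma 4.** For every token $s$ there is a closed tour on $S\setminus\{s\}$ that visits all nine pools.

**Proof.** *Step 1: what balance demands.* We must choose $\sigma(s')\in F(s')$ for the remaining tokens so that the multidigraph on the nine pools is balanced and connected. Call the *demand* of a pool its in-degree minus the number of remaining plain tokens that leave it. Balance means that the number of flexible tokens leaving each pool equals its demand. Without deletion all demands are $2-1=1$. Deleting $s$ lowers the in-degree of $\tau(s)$, so $\tau(s)$ has demand $0$. If $s$ is plain with $F(s)=\{p\}$, then in addition $p$ loses its plain departure and has demand $2$. All other demands are $1$.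

*Step 2: a rule that meets the demands.* Let every remaining flexible token select the end that points away from $\tau(s)$, as follows. If $s$ is plain with $F(s)=\{p\}$, then $p\ne\tau(s)$, and these two vertices cut $\Gamma$ into two routes from $\tau(s)$ to $p$. Each edge selects its end that is farther from $\tau(s)$ along its route. Then $\tau(s)$ is selected by no edge, $p$ by two, and every other pool by one. If $s$ is flexible, remove its edge from $\Gamma$. A path through all nine pools remains, and each of its eight edges selects its end farther from $\tau(s)$. Then $\tau(s)$ is selected by no edge and every other pool by exactly one. In both cases the demands are met, so the multidigraph is balanced. Note also that edges met when going forward along $\Gamma$ from $\tau(s)$ use the second choice, and edges met when going backward use the first choice.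

*Step 3: connectedness.* By the shift symmetry we may take $s\in\{u_0,v_0,w_0,a_0,b_0,c_0\}$. The rule gives the following choices, where for each flexible token the selected pool is shown. The last two columns name one arc that links the $x$'s with the $y$'s (a first choice) and one that links the $y$'s with the $z$'s (a second choice).

| deleted | demand $\ne1$ | $\sigma$ of the flexible tokens | link $x$–$y$ | link $y$–$z$ |
|---|---|---|---|---|
| $u_0$ | $x_0{:}2,\ x_1{:}0$ | $a_0{:}x_0,\ b_0{:}x_0,\ c_0{:}z_0,\ a_1{:}y_1,\ b_1{:}z_1,\ c_1{:}y_2,\ a_2{:}x_2,\ b_2{:}z_2,\ c_2{:}y_0$ | $a_1{:}\ y_1\to x_2$ | $b_1{:}\ z_1\to y_0$ |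
| $v_0$ | $y_0{:}2,\ y_1{:}0$ | $a_0{:}y_0,\ b_0{:}x_0,\ c_0{:}z_0,\ a_1{:}x_1,\ b_1{:}z_1,\ c_1{:}y_2,\ a_2{:}x_2,\ b_2{:}z_2,\ c_2{:}y_0$ | $b_0{:}\ x_0\to y_2$ | $b_1{:}\ z_1\to y_0$ |
| $w_0$ | $z_0{:}2,\ z_1{:}0$ | $a_0{:}x_0,\ b_0{:}z_0,\ c_0{:}z_0,\ a_1{:}y_1,\ b_1{:}x_1,\ c_1{:}y_2,\ a_2{:}x_2,\ b_2{:}z_2,\ c_2{:}y_0$ | $b_1{:}\ x_1\to y_0$ | $c_1{:}\ y_2\to z_2$ |
| $a_0$ | $x_1{:}0$ | $b_0{:}x_0,\ c_0{:}z_0,\ a_1{:}y_1,\ b_1{:}z_1,\ c_1{:}y_2,\ a_2{:}x_2,\ b_2{:}z_2,\ c_2{:}y_0$ | $a_1{:}\ y_1\to x_2$ | $b_1{:}\ z_1\to y_0$ |
| $b_0$ | $y_2{:}0$ | $a_0{:}x_0,\ c_0{:}z_0,\ a_1{:}y_1,\ b_1{:}x_1,\ c_1{:}z_1,\ a_2{:}x_2,\ b_2{:}z_2,\ c_2{:}y_0$ | $b_1{:}\ x_1\to y_0$ | $b_2{:}\ z_2\to y_1$ |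
| $c_0$ | $z_1{:}0$ | $a_0{:}x_0,\ b_0{:}z_0,\ a_1{:}y_1,\ b_1{:}x_1,\ c_1{:}y_2,\ a_2{:}x_2,\ b_2{:}z_2,\ c_2{:}y_0$ | $b_1{:}\ x_1\to y_0$ | $c_1{:}\ y_2\to z_2$ |

At most one of the arcs $u_0,u_1,u_2$ is missing, and two of the three arcs of the triangle $x_0\to x_1\to x_2\to x_0$ already connect its vertices. So the three pools $x_j$ are connected. The same holds for the $y$'s through the $v_j$ and for the $z$'s through the $w_j$. The two link arcs connect the three groups.

*Step 4: the tour.* The multidigraph is balanced and connected, so an Eulerian circuit gives a closed tour on $S\setminus\{s\}$. Every pool has in-degree at least $2-1=1$, so every pool is visited. $\square$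

As a check by hand, delete $u_0$ and start at $x_0$. With the choices of the first row, one tour runs
$$x_0\overset{a_0}{\to}x_1\overset{u_1}{\to}x_2\overset{u_2}{\to}x_0\overset{b_0}{\to}y_2\overset{v_2}{\to}y_0\overset{c_2}{\to}z_0\overset{w_0}{\to}z_1\overset{w_1}{\to}z_2\overset{w_2}{\to}z_0\overset{c_0}{\to}z_1\overset{b_1}{\to}y_0\overset{v_0}{\to}y_1\overset{v_1}{\to}y_2\overset{c_1}{\to}z_2\overset{b_2}{\to}y_1\overset{a_1}{\to}x_2\overset{a_2}{\to}x_0,$$
with seventeen tokens and all nine pools.

A closed tour is cyclic, so it may be started anywhere. We shall use Lemma 4 in this form: *for every token $s$ and every pool $p$ there is a closed tour $(s_1,\dots,s_{17})$ on $S\setminus\{s\}$ with $\tau(s_{17})=p$, and hence $p\in F(s_1)$.*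

## A digraph on $18+9\cdot 18!$ vertices

Let $k=18!$. The vertices of $G$ are the eighteen tokens together with, for each pool $p$, a set $Q_p$ of $k$ vertices, all these sets being disjoint. The arcs are
$$s\to q\quad(q\in Q_{\tau(s)}),\qquad\qquad q\to s\quad(q\in Q_p,\ p\in F(s)).$$

**Theorem 5.** The simple digraph $G$ is strongly connected, bipartite and without 2-cycles, it contains directed cycles, and for every arc of $G$ the digraph $H$ obtained by reversing that arc satisfies $c(H)>c(G)$. Hence Ádám's conjecture is false for simple digraphs.

**Proof.** *Step 1: the elementary properties.* The digraph is simple, and every arc joins a token and a pool vertex, so it is bipartite. A 2-cycle would need a token $s$ and $q\in Q_{\tau(s)}$ with $\tau(s)\in F(s)$, which is impossible. Given a closed tour $(s_1,\dots,s_m)$, choose distinct vertices $q_t\in Q_{\tau(s_t)}$; then $s_1,q_1,s_2,q_2,\dots,s_m,q_m$ is a directed cycle. So $G$ has cycles by Lemma 4. Any two tokens lie on a common closed tour, obtained by deleting a third token, so they reach each other. Each pool vertex receives an arc from the tokens that land in its pool, and sends an arc to the plain token that leaves its pool. So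 $G$ is strongly connected.

By Lemma 1 it now suffices to show, for each arc, that there are more bypasses than return paths. There are two kinds of arcs.

*Step 2: arcs $q\to s$ with $q\in Q_p$, $p\in F(s)$; many bypasses.* Take a closed tour $(s_1,\dots,s_{17})$ on $S\setminus\{s\}$ with $\tau(s_{17})=p$ and $p\in F(s_1)$. For distinct $q_t\in Q_{\tau(s_t)}\setminus\{q\}$ with $1\le t\le 17$,
$$q,\ s_1,\ q_1,\ s_2,\ q_2,\ \dots,\ s_{17},\ q_{17},\ s$$
is a $q$–$s$ path. Indeed $q\in Q_p$ and $p\in F(s_1)$ give the first arc, the tour gives the middle ones, and $q_{17}\in Q_p$ with $p\in F(s)$ gives the last. When $q_t$ is chosen, at most $t$ vertices are forbidden, namely $q,q_1,\dots,q_{t-1}$. So there are at least $(k-1)(k-2)\cdots(k-17)$ such paths, and none of them is the arc itself.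

*Step 3: the same arcs; few return paths.* An $s$–$q$ path has the form
$$s=s_1,\ q_1,\ s_2,\ q_2,\ \dots,\ s_r,\ q_r=q$$
with distinct tokens and $q_t\in Q_{\tau(s_t)}$. The arc $q_t\to s_{t+1}$ shows $\tau(s_t)\in F(s_{t+1})$ for $t<r$, and $q_r=q\in Q_p$ shows $\tau(s_r)=p\in F(s)=F(s_1)$. So $(s_1,\dots,s_r)$ is a closed tour, and $r\le17$ by Lemma 3. For given $r$ there are at most $17\cdot16\cdots(19-r)=\frac{17!}{(18-r)!}$ choices of $(s_2,\dots,s_r)$ and at most $k^{r-1}$ choices of $(q_1,\dots,q_{r-1})$. With $m=18-r$,
$$P(s,q)\le\sum_{r=1}^{17}\frac{17!}{(18-r)!}\,k^{r-1}\le 17!\,k^{16}\sum_{m\ge1}\frac1{m!}\le 2\cdot17!\,k^{16},$$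
because $\sum_{m\ge1}\frac1{m!}=e-1<2$.

*Step 4: arcs $s\to q$ with $q\in Q_p$, $p=\tau(s)$.* Take a closed tour on $S\setminus\{s\}$ as in Step 2, now for $p=\tau(s)$. For $q_0\in Q_p$ and $q_t\in Q_{\tau(s_t)}$ $(1\le t\le 16)$, distinct and different from $q$,
$$s,\ q_0,\ s_1,\ q_1,\ \dots,\ s_{16},\ q_{16},\ s_{17},\ q$$
is an $s$–$q$ path: $\tau(s)=p$ gives $s\to q_0$, $p\in F(s_1)$ gives $q_0\to s_1$, and $\tau(s_{17})=p$ gives $s_{17}\to q$. Seventeen vertices are chosen, so again there are at least $(k-1)\cdots(k-17)$ bypasses.

A return path has the form $q,s_1,q_1,s_2,\dots,q_{r-1},s_r=s$ with distinct tokens, $q_t\in Q_{\tau(s_t)}$ and $p\in F(s_1)$. Since $\tau(s_r)=\tau(s)=p\in F(s_1)$, the sequence $(s_1,\dots,s_r)$ is a closed tour and $r\le17$. There are at most $\frac{17!}{(18-r)!}$ choices of $(s_1,\dots,s_{r-1})$ and $k^{r-1}$ choices of pool vertices, so as before $P(q,s)\le2\cdot17!\,k^{16}$.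

*Step 5: comparison.* Since $\prod_{j=1}^{17}(1-\frac jk)\ge1-\sum_{j=1}^{17}\frac jk$ and $1+2+\dots+17=153$,
$$(k-1)\cdots(k-17)\ \ge\ k^{17}\Bigl(1-\frac{153}{k}\Bigr)=k^{16}(k-153).$$
With $k=18!=18\cdot17!$ we have $k-153=18\cdot 17!-153>2\cdot17!$. So for every arc there are more bypasses than return paths, and $c(H)>c(G)$. $\square$

## Large girth and a constant-factor increase

The same token system gives more if each pool is stretched into a sequence of levels. The next theorem shows in particular that the conclusion of Proposition 2 fails in general even for strongly connected simple digraphs of arbitrarily large directed girth (the directed girth is the length of a shortest directed cycle).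

**Theorem 6.** Let $w\ge1$ and $M>0$. For every sufficiently large $N$ there is a strongly connected simple digraph $G$ on $N$ vertices such that:

1. all directed cycles of $G$ have length divisible by $w+1$, and all have length at least $2(w+1)$ (so the directed girth can be made arbitrarily large);
2. for every arc $a$ with reversal $\bar a$, the number of cycles of $H$ through $\bar a$ is more than $M$ times the number of cycles of $G$ through $a$;
3. $c(H)\ge(1+\varepsilon)\,c(G)$ for every arc reversal, with the absolute constant $\varepsilon=\frac1{4\cdot18!}$;
4. the longest cycle of $G$ has length $17(w+1)$, while reversing any arc creates a cycle of length $17(w+1)+2$.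

**Construction.** For each pool $p$ take $w$ disjoint levels $Q_p^1,\dots,Q_p^w$, each of size $k$ or $K:=k+1$, where $k\ge18$. The arcs are
$$s\to q\ \ (q\in Q^1_{\tau(s)}),\qquad q\to q'\ \ (q\in Q_p^h,\ q'\in Q_p^{h+1},\ 1\le h<w),\qquad q\to s\ \ (q\in Q_p^w,\ p\in F(s)).$$
If $e$ of the $9w$ levels have size $k+1$, the number of vertices is $18+9wk+e$ with $0\le e\le9w$. So every large $N$ occurs, with $k\to\infty$ as $N\to\infty$ for fixed $w$.

The digraph is simple. It has no 2-cycles: for $w=1$ as in Theorem 5, and for $w\ge2$ because arcs between levels only go up and tokens send arcs only to level $1$ and receive them only from level $w$. A path that lands in a pool can only go up through all $w$ levels of that pool and then to a token. We call such a run of $w$ vertices, one on each level, a *chain*.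

**Proof of strong connectivity.** Any two tokens lie on a common closed tour, obtained by deleting a third token, and following this tour through the chains leads from each to the other. Every pool has a token landing in it and a token leaving it. Going up and down the levels along complete joins, every pool vertex can be reached from a token and can reach a token.

**Proof of 1.** Arcs between pool vertices raise the level, so a cycle contains at least one token. Between consecutive tokens it runs through one chain. So a cycle with $r$ tokens has length $r(w+1)$, and its tokens form a closed tour. Since no closed tour has just one token, $r\ge2$.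

**The main estimate.** We claim that for every arc $u\to v$ the number $P'$ of bypasses and the number $P(v,u)$ of return paths satisfy
$$P'\ \ge\ (k-17)^{17w},\qquad\qquad P(v,u)\ \le\ 2\cdot17!\,K^{17w-1}. \tag{1}$$

*How the bounds are counted.* In each case below we describe bypasses with $17w$ free pool vertices, in which at most $18$ vertices of the path lie on any one level of any pool. Choosing the free vertices one after another, each must avoid at most $17$ others on its level, so it has at least $k-17$ options. This gives the lower bound. For the upper bounds, the tokens of a return path will form a closed tour, so their number $r$ is at most $17$ by Lemma 3; also each free vertex has at most $K$ options.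

*Arcs $s\to q$ with $q\in Q_p^1$, $p=\tau(s)$.* Take a closed tour $(s_1,\dots,s_{17})$ on $S\setminus\{s\}$ with $\tau(s_{17})=p$. The bypasses are
$$s,\ \text{chain},\ s_1,\ \text{chain},\ s_2,\ \dots,\ \text{chain},\ s_{17},\ q .$$
The first chain is in $p=\tau(s)$, which belongs to $F(s_1)$, and $\tau(s_{17})=p$ allows the last arc. There are $17$ chains, so $17w$ free vertices, and with $q$ at most $18$ vertices on a level. A return path is
$$q,\ \text{levels }2,\dots,w\text{ of }p,\ s_1,\ \text{chain},\ \dots,\ \text{chain},\ s_r=s .$$
Here $p\in F(s_1)$ and $\tau(s_r)=p$, so the tokens form a closed tour. There are $(w-1)+(r-1)w=rw-1$ free vertices and at most $\frac{17!}{(18-r)!}$ token orders. Hence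
$$P(q,s)\le\sum_{r=1}^{17}\frac{17!}{(18-r)!}K^{rw-1}\le17!\,K^{17w-1}\sum_{m\ge1}\frac1{m!}\le2\cdot17!\,K^{17w-1}.$$

*Arcs $q\to s$ with $q\in Q_p^w$, $p\in F(s)$.* Take a tour on $S\setminus\{s\}$ with $\tau(s_{17})=p$ for this $p$. The bypasses are
$$q,\ s_1,\ \text{chain},\ s_2,\ \dots,\ s_{17},\ \text{chain through }p,\ s,$$
with $17w$ free vertices and, counting $q$, at most $18$ vertices on a level. A return path is
$$s=s_1,\ \text{chain},\ s_2,\ \dots,\ s_r,\ \text{levels }1,\dots,w-1\text{ of }p,\ q .$$
Here $\tau(s_r)=p\in F(s)=F(s_1)$, so the tokens form a closed tour. There are $(r-1)w+(w-1)=rw-1$ free vertices and at most $\frac{17!}{(18-r)!}$ token orders, and the same bound follows.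

*Arcs $q\to q'$ with $q\in Q_p^h$, $q'\in Q_p^{h+1}$, $1\le h<w$.* Take any closed tour $(s_1,\dots,s_{17})$ from Lemma 4 on $17$ tokens with $\tau(s_{17})=p$. The bypasses are
$$q,\ \text{levels }h+1,\dots,w\text{ of }p\text{ avoiding }q',\ s_1,\ \text{chain},\ \dots,\ \text{chain},\ s_{17},\ \text{levels }1,\dots,h\text{ of }p\text{ avoiding }q,\ q' .$$
There are $(w-h)+16w+h=17w$ free vertices. On a level, the $16$ chains contribute at most $16$ vertices. The initial run together with $q$, and the final run together with $q'$, contribute at most one vertex each. So there are at most $18$ vertices on any level. A return path must leave the pool, because levels only go up, so it is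
$$q',\ \text{levels }h+2,\dots,w\text{ of }p,\ s_1,\ \text{chain},\ \dots,\ s_r,\ \text{levels }1,\dots,h-1\text{ of }p,\ q .$$
Here $p\in F(s_1)$ and $\tau(s_r)=p$, so the tokens form a closed tour. There are $(w-h-1)+(r-1)w+(h-1)=rw-2$ free vertices. No token is prescribed now, so there are up to $\frac{18!}{(18-r)!}$ token orders, and
$$P(q',q)\le\sum_{r=1}^{17}\frac{18!}{(18-r)!}K^{rw-2}\le2\cdot18!\,K^{17w-2}\le2\cdot17!\,K^{17w-1},$$
the last step because $K\ge18$. This proves (1).

**Proof of 2.** By the correspondence in the proof of Lemma 1, the two numbers in item 2 are $P'$ and $P(v,u)$. The ratio of the two bounds in (1) is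
$$\frac{(k-17)^{17w}}{2\cdot17!\,(k+1)^{17w-1}},$$
which tends to infinity with $k$. So it exceeds $M$ once $N$ is large, and then $P'>M\,P(v,u)$ for every arc.

**Proof of 3.** Each cycle of $G$ is described by its tokens and pool vertices in order, starting from one of its tokens, and it has between $2$ and $17$ tokens by item 1 and Lemma 3. Hence
$$c(G)\le\sum_{r=2}^{17}\frac{18!}{(18-r)!}K^{rw}\le2\cdot18!\,K^{17w}.$$
By Lemma 1 and (1),
$$c(H)-c(G)\ge(k-17)^{17w}-2\cdot17!\,K^{17w-1}.$$
Divided by $K^{17w}$, the right side tends to $1$ as $k\to\infty$, so for large $k$ it is at least $\frac12K^{17w}$. Therefore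
$$c(H)-c(G)\ \ge\ \tfrac12K^{17w}\ \ge\ \frac1{4\cdot18!}\,c(G).$$

**Proof of 4.** A cycle of $G$ with $r$ tokens has length $r(w+1)$, and $r\le17$ by Lemma 3. The value $r=17$ occurs: take a tour from Lemma 4 and realize it by $17$ disjoint chains, which is possible since $k\ge18$. For the second claim, the bypasses described above exist because $k-17\ge1$. Each of them, closed by the reversed arc, is a cycle of $H$. In the first two cases it has $18$ tokens, $17w$ free pool vertices and the vertex $q$, that is, $18+17w+1=17(w+1)+2$ vertices. In the third case it has $17$ tokens, $17w$ free pool vertices and the two vertices $q,q'$, that is, $17+17w+2=17(w+1)+2$ vertices. $\square$
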